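# Nine points, degree four: why $k+1$ eigenvalues do not determine $M_k^\Omega$ up to $4/\pi$

## Three theorems on the ratio $\rho(n,k)$

Let $\Omega=\{\lambda_1,\dots,\lambda_n\}\subset\mathbb C$ be a set of $n$ distinct nonzero complex numbers and let $1\le k\le n-1$. Write $\mathcal P_m$ for the polynomials of degree at most $m$, and $\|g\|_S=\max_{z\in S}|g(z)|$ for a finite set $S$. Put
$$M_k^\Omega=\min_{p\in\mathcal P_{k-1}}\|1-zp(z)\|_\Omega ,\qquad \rho(n,k)=\sup_{|\Omega|=n}\ \frac{M_k^\Omega}{\max_{S\subseteq\Omega,\,|S|=k+1}M_k^S},$$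
the supremum being over all sets $\Omega$ of $n$ distinct nonzero complex numbers.

**Theorem 1.** Let $\delta=10^{-3}$ and $\Omega=\{\lambda\in\mathbb C:(\lambda^3-1)^3=\delta^3\}$, so that $n=9$. Then $M_4^\Omega=\delta$, and $M_4^\Omega\ge 1.326\,M_4^S$ for every $S\subset\Omega$ with $|S|=5$, while $4/\pi<1.2733$.

**Theorem 2.** With $\mu=\min(k+1,n-k)$ and $\alpha=\log_4\frac{1+\sqrt2}2\approx0.1358$,
$$2(\sqrt2-1)\,\mu^\alpha\ \le\ \rho(n,k)\ \le\ \sqrt\mu\qquad(1\le k\le n-1).$$
In particular $\rho$ is unbounded. Moreover $\rho(n,k)\ge 4/3>4/\pi$ whenever $k\ge4$ and $n\ge k+5$.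

**Theorem 3.** $\rho(n,1)=2/\sqrt3<4/\pi$ for all $n\ge3$.

These theorems answer a conjecture in the slides at https://www.karlin.mff.cuni.cz/~ptichy/download/present/2019MFF.pdf, which says: for every $\Omega$ and every $k$ there is $S\subseteq\Omega$ with $|S|=k+1$ and $M_k^\Omega\le\frac4\pi M_k^S$. Since $\Omega$ has finitely many subsets, this is the statement that $\rho(n,k)\le4/\pi$ for all $n,k$. Theorem 1 disproves it by an explicit set, and Theorem 2 says that no absolute constant can replace $4/\pi$. Two things are not settled here: the exact growth exponent of $\rho$, and the status of the bound $4/\pi$ for pairs $(n,k)$ with $k\ge2$ and not covered by Theorem 2, for example $n=k+2$.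

## What $M_k^\Omega$ measures, and what a subset can see

If $A$ is a nonsingular normal matrix with eigenvalue set $\Omega$, then $A$ is unitarily diagonalizable, so $\|q(A)\|_2=\|q\|_\Omega$ for every polynomial $q$. Hence $M_k^\Omega=\min_{p\in\mathcal P_{k-1}}\|I-Ap(A)\|_2$, the ideal GMRES quantity for $A$.

The polynomials $1-zp(z)$ with $p\in\mathcal P_{k-1}$ are exactly the $q\in\mathcal P_k$ with $q(0)=1$. So $M_k^\Omega$ asks how small a polynomial of degree at most $k$ can be on $\Omega$ if it must equal $1$ at the origin. Passing to a subset relaxes the problem, so $M_k^S\le M_k^\Omega$ and $\rho\ge1$. A set $S$ with at most $k$ points sees nothing at all, because $\prod_{s\in S}(1-z/s)$ vanishes on it. So $k+1$ is the smallest useful size, and the question is how much of $M_k^\Omega$ the best $(k+1)$-point subset retains.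

Take $\Omega=\{1,2,3\}$ and $k=1$. The polynomial $1-z/2$ takes the values $\frac12,0,-\frac12$, so $M_1^\Omega\le\frac12$. For $S=\{1,3\}$, any $q\in\mathcal P_1$ with $q(0)=1$ satisfies $1=\frac32q(1)-\frac12q(3)\le2\|q\|_S$, so $M_1^S\ge\frac12$. Two points retain everything. The source quotes that this always happens on the real line: if $\Omega\subset\mathbb R$, some $S\subseteq\Omega$ with $k+1$ points has $M_k^S=M_k^\Omega$. In the complex plane, the source quotes, a subset with $M_k^S=M_k^\Omega$ may need up to $2k+1$ points, and Liesen–Tichý 2004 show that some $S$ with $k+1$ points satisfies $M_k^\Omega\le\sqrt{(k+1)(n-k)}\,M_k^S$. Theorem 2 improves that factor to $\sqrt{\min(k+1,n-k)}$.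

## Duality, and the exact value on $k+1$ points

We use the following textbook facts.

- **Hahn–Banach, finite form.** Let $Y$ be finite and give $\mathbb C^Y$ the maximum norm. A linear functional of norm $m$ on a subspace of $\mathbb C^Y$ extends to $\mathbb C^Y$ with the same norm. A functional on $\mathbb C^Y$ has the form $v\mapsto\sum_y\sigma_yv_y$, and its norm is $\sum_y|\sigma_y|$.
- **Carathéodory.** If $0\in\mathbb R^d$ is a convex combination of finitely many vectors, it is a convex combination of at most $d+1$ of them.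
- **Cauchy–Binet.** If $W$ is an $m\times\nu$ matrix with $\nu\ge m$, then $\det(WW^*)=\sum_S|\det W_S|^2$, where $S$ runs over the $m$-element sets of columns.

When $|Y|\ge k+1$, a polynomial in $\mathcal P_k$ vanishing on $Y$ is zero. So $\|\cdot\|_Y$ is a norm on $\mathcal P_k$, and we may regard $\mathcal P_k$ as a subspace of $\mathbb C^Y$. In particular the minimum $M_k^\Omega$ is attained and positive, and
$$\frac1{M_k^\Omega}=\sup\{|q(0)|:q\in\mathcal P_k,\ \|q\|_\Omega\le1\}.\tag{1}$$
Indeed, if $\|q\|_\Omega\le1$ and $q(0)\ne0$, then $q/q(0)$ competes in the minimum, so $M_k^\Omega\le1/|q(0)|$. Conversely, if $Q$ is a minimizer, then $Q/M_k^\Omega$ has norm $1$ and value $1/M_k^\Omega$ at $0$.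

**Lemma 4.** If $|S|=k+1$ and $0\notin S$, then, with $\ell_s$ the Lagrange basis polynomials of $S$,
$$\frac1{M_k^S}=\sum_{s\in S}|\ell_s(0)|=\sum_{s\in S}\ \prod_{s'\in S\setminus s}\frac{|s'|}{|s-s'|}.\tag{2}$$

*Proof.* Every $q\in\mathcal P_k$ satisfies $q(0)=\sum_s\ell_s(0)q(s)$, and the values $q(s)$ can be prescribed arbitrarily. So the supremum in (1), over $|q(s)|\le1$, is $\sum_s|\ell_s(0)|$. The product formula is $\ell_s(0)=\prod_{s'\ne s}\frac{0-s'}{s-s'}$. $\square$

For $k=1$ this reads $M_1^{\{s,s'\}}=\frac{|s-s'|}{|s|+|s'|}$.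

## Roots of unity reach every level below $4/\pi$, and stop there

The simplest symmetric sets give the first examples. Let $\Omega$ be the set of $N$-th roots of unity, $N\ge3$, let $\omega=e^{2\pi i/N}$, and let $k=N-2$. If $q\in\mathcal P_k$ and $q(0)=1$, then the average $\frac1N\sum_iq(\omega^i)$ equals $1$, because $\sum_i\omega^{ij}=0$ for $1\le j\le N-1$. So $\|q\|_\Omega\ge1$, and $q=1$ shows $M_{N-2}^\Omega=1$.

A subset with $k+1=N-1$ points omits one root $\omega^{i_0}$. Differentiating $z^N-1$ at $\omega^i$ gives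
$$\prod_{i'\ne i}|\omega^i-\omega^{i'}|=N,$$
so the product of the distances from $\omega^i$ to the other points of $S$ is $N/|\omega^i-\omega^{i_0}|$. By Lemma 4, $1/M_{N-2}^S=\frac1N\sum_{i\ne i_0}|\omega^i-\omega^{i_0}|$, which is
$$\tau_N:=\frac1N\sum_{j=1}^{N-1}2\sin\frac{\pi j}N=\frac2N\cot\frac\pi{2N}.\tag{3}$$
The second equality holds because $\sum_{j=0}^{N-1}e^{i\pi j/N}=\frac{2}{1-e^{i\pi/N}}=1+i\cot\frac{\pi}{2N}$; take imaginary parts.

So these sets have ratio exactly $\tau_N$. For $N=3$ it is $\tau_3=2/\sqrt3\approx1.155$: three points with $M_1^\Omega=1$, and pairs with $M_1^S=\sqrt3/2$. For $N=4$ it is $\tau_4=\frac{1+\sqrt2}2\approx1.207$. Since $x\cot x<1$ on $(0,\pi/2)$ and $x\cot x\to1$ as $x\to0$, we have $\tau_N<4/\pi$ for every $N$ and $\tau_N\to4/\pi$.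

So a sensible first attempt to break the conjecture, with one regular polygon and one missing vertex, comes as close to $4/\pi$ as we like and never crosses it. It stops because the gain comes from a single defect, the missing vertex, and the mean chord of a polygon drawn from one vertex is below $4/\pi$.

The way past this is to use two scales and let the gains multiply. Replace each cube root of unity by a tiny copy of an equilateral triangle. At the small scale, taking two vertices of a triangle out of three should cost a factor $2/\sqrt3$. At the large scale, a deficit of one point in one of the three clusters should cost another $2/\sqrt3$. The product is $4/3>4/\pi$. The degree must be chosen so that both deficits occur: three clusters with two points each make six places, and we want one fewer. So $|S|=5$ and $k=4$.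

## Three small triangles: proof of Theorem 1

Let $\omega=e^{2\pi i/3}$, $v_b=1+\delta\omega^b$ for $b=0,1,2$, and $x_b=v_b^{1/3}$ (principal branch). The equation $(\lambda^3-1)^3=\delta^3$ says $\lambda^3\in\{v_0,v_1,v_2\}$, so $\Omega=\{\omega^ax_b:a,b\in\{0,1,2\}\}$. The $v_b$ are distinct and nonzero, so these are $9$ distinct nonzero points. The index $a$ is called the branch.

**Step 1: $M_4^\Omega=\delta$.** This step computes the full problem by reducing it to the variable $\lambda^3$. The polynomial $1-\lambda^3$ has modulus $\delta$ at every point of $\Omega$, so $M_4^\Omega\le\delta$. Conversely let $q\in\mathcal P_4$ with $q(0)=1$. Since $\Omega$ is invariant under $\lambda\mapsto\omega\lambda$, the average $\tilde q(\lambda)=\frac13\sum_{a}q(\omega^a\lambda)$ satisfies $\|\tilde q\|_\Omega\le\|q\|_\Omega$. Averaging kills all exponents not divisible by $3$, so $\tilde q(\lambda)=1+c\lambda^3$, with value $1+cv_b$ at $\omega^ax_b$. We need $\max_b|1+cv_b|\ge\delta$ for all $c$.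

For this we look for positive weights $p_b$ with sum $1$ such that $\sum_bp_b\omega^{-b}v_b=0$; the phases $\omega^{-b}$ are dictated by the values $1-v_b=-\delta\omega^b$ of the candidate. Since $\omega^{-b}v_b=\omega^{-b}+\delta$, the condition is $\sum_bp_b\omega^{-b}=-\delta$. With $p_1=p_2$ it becomes $p_0-p_1=-\delta$ and $p_0+2p_1=1$, so
$$p_0=\frac{1-2\delta}3,\qquad p_1=p_2=\frac{1+\delta}3 ,$$
which are positive. Therefore $\sum_bp_b\omega^{-b}(1+cv_b)=-\delta+c\cdot0=-\delta$, and so $\|q\|_\Omega\ge\max_b|1+cv_b|\ge\delta$.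

**Step 2: distances in $\Omega$.** This step bounds below the factors $|s'|/|s-s'|$ of Lemma 4. Let $\eta=\delta/2$. We have $(1-t)^{1/3}=1-\sum_{j\ge1}c_jt^j$ with all $c_j\ge0$, hence
$$|x_b-1|\le\sum_{j\ge1}c_j\delta^j=1-(1-\delta)^{1/3}\le\eta ,$$
the last inequality because $(1-\delta/2)^3\le1-\frac32\delta+\frac34\delta^2\le1-\delta$. Now let $s\ne s'$ be in $\Omega$. First, $|s'|\ge1-\eta$.

If $s,s'$ lie on different branches, then $|s-s'|\le\sqrt3+2\eta$, since distinct cube roots of unity have distance $\sqrt3$. So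
$$\frac{|s'|}{|s-s'|}\ge A:=\frac{1-\eta}{\sqrt3+2\eta}.$$

If they lie on the same branch, then $|s-s'|=|x-y|$ with $x=x_b$, $y=x_{b'}$, and $|x^3-y^3|=\delta|\omega^b-\omega^{b'}|=\sqrt3\,\delta$. Writing $x=1+e$, $y=1+f$ with $|e|,|f|\le\eta$, we get $x^2+xy+y^2=3+3e+3f+e^2+ef+f^2$, of modulus at least $3-6\eta-3\eta^2$. So $\sqrt3\,\delta\ge|x-y|(3-6\eta-3\eta^2)$, and
$$\frac{|s'|}{|s-s'|}\ge B:=\frac{\sqrt3}\delta(1-\eta)(1-2\eta-\eta^2).$$

**Step 3: all $5$-point subsets.** Let $|S|=5$. The numbers of points of $S$ on the three branches are at most $3$ and sum to $5$. So they are $(2,2,1)$ in some order, or some branch contains $3$ points.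

*Distribution $(2,2,1)$.* Each of the four points on the two double branches has one partner on its branch and three points on other branches. Keeping only these four terms in (2),
$$\frac1{M_4^S}\ge4BA^3=\frac4{3\delta}\cdot\frac{(1-\eta)^4(1-2\eta-\eta^2)}{(1+2\eta/\sqrt3)^3}.$$
Here $(1-\eta)^4\ge1-4\eta$, then $(1+2\eta/\sqrt3)^{-3}\ge1-6\eta/\sqrt3\ge1-4\eta$, and $1-2\eta-\eta^2\ge1-3\eta$. The product of the three is at least $1-11\eta=0.9945$, so $1/M_4^S\ge\frac4{3\delta}\cdot0.9945=\frac{1.326}\delta$.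

*Some branch contains $3$ points of $S$.* One point $s$ of that branch has two partners on its branch and two points elsewhere. Its term alone gives
$$\frac1{M_4^S}\ge B^2A^2=\frac1{\delta^2}\cdot\frac{(1-\eta)^4(1-2\eta-\eta^2)^2}{(1+2\eta/\sqrt3)^2}\ge\frac{1-(4+6+3)\eta}{\delta^2}\ge\frac{0.99}{\delta^2}=\frac{990}\delta ,$$
using $(1+2\eta/\sqrt3)^{-2}\ge1-4\eta/\sqrt3\ge1-3\eta$.

In both cases $M_4^S\le\delta/1.326=M_4^\Omega/1.326$. Since $\pi>3.1415$ and $3.1415\cdot1.2733>4$, we have $4/\pi<1.2733<1.326$. This proves Theorem 1. $\blacksquare$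

**Remark.** The deficit of one place matters. With $k=5$ on the same family of sets, Step 1 still gives $M_5^\Omega=\delta$. But a set $S$ of type $(2,2,2)$ has, as $\delta\to0$, six terms each asymptotic to $\frac{\sqrt3}\delta\cdot(\frac1{\sqrt3})^4$, so $1/M_5^S\sim\frac{2}{\sqrt3\,\delta}$. For such $S$ the ratio tends only to $2/\sqrt3$.

To get an unbounded ratio we iterate: the small triangles are to be replaced by copies of an arbitrary bad configuration. Seen from inside a cluster of diameter of order $\delta$, the origin is at distance about $1$, which is far away. So the problem inside a cluster is normalized at infinity rather than at $0$. We therefore pass to monic polynomials first.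

## Moving the origin to infinity: monic polynomials

**Definition.** For finite $X\subset\mathbb C$ and $0\le k\le|X|-1$ let
$$t_k(X)=\min\{\|q\|_X:q\text{ monic},\ \deg q=k\}>0,\qquad \kappa_k(X)=\frac{t_k(X)}{\max_{S\subseteq X,|S|=k+1}t_k(S)}\ge1,$$
and $\kappa(n,k)=\sup_{|X|=n}\kappa_k(X)$.

For $k=0$ the only monic polynomial is $1$, so $t_0=1$ and $\kappa(1,0)=1$. As in (1), $1/t_k(X)$ is the supremum of $|\text{coefficient of }z^k\text{ in }q|$ over $q\in\mathcal P_k$ with $\|q\|_X\le1$. If $|S|=k+1$, Lagrange interpolation shows that this coefficient is $\sum_sq(s)/\prod_{s'\ne s}(s-s')$. As the values $q(s)$ are arbitrary,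
$$t_k(S)=\frac1{\Lambda(S)},\qquad\Lambda(S)=\sum_{s\in S}\ \prod_{s'\in S\setminus s}\frac1{|s-s'|}\qquad(|S|=k+1).\tag{4}$$

For example, $t_1(X)=\min_c\max_{x\in X}|x-c|$ is the radius of the smallest disc containing $X$. For a pair, (4) gives $t_1(\{x,y\})=|x-y|/2$, attained at the midpoint. For the cube roots of unity, averaging $x^{-1}(x-c)$ over the three points gives $1$, so $t_1=1$, while pairs have $\sqrt3/2$. Thus $\kappa_1=2/\sqrt3$.

**Lemma 5.** $\rho(n,k)\ge\kappa(n,k)$ for $1\le k\le n-1$.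

*Proof.* Fix $X$ with $|X|=n$ and consider $X-z$ with $|z|\to\infty$; for large $|z|$ it does not contain $0$. Let $Y\subseteq X$ with $|Y|\ge k+1$. Substituting $q(x)=r(x-z)$ in (1) gives
$$\frac1{M_k^{Y-z}}=\sup\{|q(z)|:q\in\mathcal P_k,\ \|q\|_Y\le1\}.$$
The set of these $q$ is compact, so their coefficients are bounded, and $z^{-k}q(z)$ tends to the coefficient of $z^k$ in $q$ uniformly over this set. Hence $|z|^{-k}/M_k^{Y-z}\to1/t_k(Y)$, that is, $|z|^kM_k^{Y-z}\to t_k(Y)$. Apply this to $Y=X$ and to each of the finitely many $Y=S\subseteq X$ with $|S|=k+1$: the ratio $M_k^{X-z}/\max_SM_k^{S-z}$ tends to $\kappa_k(X)$. So $\rho(n,k)\ge\kappa_k(X)$ for every $X$. $\square$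

## Lifting a configuration through $u\mapsto u^N$

**Lemma 6.** Let $N\ge3$ and $n'\ge k'+1\ge1$. Then
$$\kappa\big(Nn',\,N(k'+1)-2\big)\ \ge\ \tau_N\,\kappa(n',k').$$

*Proof.* Fix $Y$ with $|Y|=n'$, put $k=N(k'+1)-2=Nk'+N-2$ and $\omega=e^{2\pi i/N}$. For small $\delta>0$ let
$$X_\delta=\{u:u^N\in1+\delta Y\}=\{u_i(y)=\omega^i(1+\delta y)^{1/N}:\ 0\le i\le N-1,\ y\in Y\},$$
a set of $Nn'$ points. All $o(1)$ below refer to $\delta\to0$.

**Step 1: a lower bound for $t_k(X_\delta)$.** As in Theorem 1, symmetrization reduces the full problem to the one on $Y$. Let $q$ be monic of degree $k$ and put $\tilde q(u)=\frac1N\sum_i\omega^{-ik}q(\omega^iu)$. Then $\|\tilde q\|_{X_\delta}\le\|q\|_{X_\delta}$. The coefficient of $u^m$ is multiplied by $\frac1N\sum_i\omega^{i(m-k)}$, which is $1$ if $m\equiv k\pmod N$ and $0$ otherwise. So $\tilde q$ is monic of degree $k$ and contains only exponents $\equiv k\equiv N-2\pmod N$. These exponents are $N-2,\,2N-2,\dots,Nk'+N-2$. Hence $\tilde q(u)=u^{N-2}P(u^N)$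 with $P$ monic of degree $k'$. At $u=u_i(y)$ we have $|u|^{N-2}=1+o(1)$ uniformly, and $P(u^N)=P(1+\delta y)$ is $\delta^{k'}$ times a monic polynomial of degree $k'$ in $y$. Therefore
$$t_k(X_\delta)\ge(1-o(1))\,\delta^{k'}t_{k'}(Y).$$

**Step 2: distances.** From $(1+w)^{1/N}=1+\frac wN+O(w^2)$ we get, for $y\ne y'$, $|u_i(y)-u_i(y')|=\frac\delta N|y-y'|(1+o(1))$. For $i\ne i'$, $|u_i(y)-u_{i'}(y')|\to|\omega^i-\omega^{i'}|$.

**Step 3: subsets.** We must bound $\Lambda(S)$ below for every $S\subset X_\delta$ with $|S|=k+1=N(k'+1)-1$. Such an $S$ is described by the sets $T_0,\dots,T_{N-1}\subseteq Y$ with $S=\{u_i(y):y\in T_i\}$ and $\sum_i|T_i|=N(k'+1)-1$. There are finitely many such patterns, so it suffices to treat each one as $\delta\to0$.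

*(a) Some $|T_i|\ge k'+2$.* Take one point of branch $i$. At least $k'+1$ of its distances are of order $\delta$ and the others are bounded, so its term in $\Lambda(S)$ is at least a positive constant times $\delta^{-(k'+1)}$. Hence $\delta^{k'}\Lambda(S)\to\infty$.

*(b) All $|T_i|\le k'+1$.* The sum is one less than $N(k'+1)$, so exactly one index $i_0$ has $|T_{i_0}|=k'$ and all others have $|T_i|=k'+1$. Let $i\ne i_0$. For a point of branch $i$, the product of its distances to the points of $S$ on other branches tends to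
$$\prod_{i'\ne i}|\omega^i-\omega^{i'}|^{|T_{i'}|}=\frac{N^{k'+1}}{|\omega^i-\omega^{i_0}|},$$
because $\prod_{i'\ne i}|\omega^i-\omega^{i'}|=N$. Its $k'$ distances inside the branch have product $(\delta/N)^{k'}\prod_{y'\in T_i\setminus y}|y-y'|\,(1+o(1))$. Summing over $y\in T_i$ and $i\ne i_0$, and dropping branch $i_0$,
$$\liminf_{\delta\to0}\ \delta^{k'}\Lambda(S)\ \ge\ \sum_{i\ne i_0}N^{k'}\Lambda(T_i)\,\frac{|\omega^i-\omega^{i_0}|}{N^{k'+1}}\ \ge\ \tau_N\min_{T\subseteq Y,\,|T|=k'+1}\Lambda(T)=\frac{\tau_N}{\max_Tt_{k'}(T)}.\tag{5}$$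
The middle inequality uses $\frac1N\sum_{i\ne i_0}|\omega^i-\omega^{i_0}|=\tau_N$, which is (3).

In both cases $t_k(S)\le(1+o(1))\,\delta^{k'}\tau_N^{-1}\max_Tt_{k'}(T)$. Dividing the bound of Step 1 by this, $\kappa_k(X_\delta)\ge(1-o(1))\,\tau_N\,\kappa_{k'}(Y)$. Let $\delta\to0$ and take the supremum over $Y$. $\square$

With $n'=1$, $k'=0$ the lemma gives $\kappa(N,N-2)\ge\tau_N$, the roots of unity again. With $N=3$, applied twice from $(1,0)$, it leads to $(3,1)$ and then to $(9,4)$, with $\kappa(9,4)\ge4/3$: this is the pair of Theorem 1.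

## Adding one point, near or far

Lemma 6 produces only special pairs. The next lemma reaches the others: (i) raises $n$ alone, and (ii) raises $n$ and $k$ together, so $n-k$ stays fixed.

**Lemma 7.** For $1\le k\le n-1$: (i) $\rho(n+1,k)\ge\rho(n,k)$; (ii) $\kappa(n+1,k+1)\ge\kappa(n,k)$.

*Proof of (i): a point next to an old one.* Let $|\Omega|=n$, $\lambda^*\in\Omega$, and $\Omega_\varepsilon=\Omega\cup\{\lambda^*+\varepsilon\}$ with $\varepsilon\to0$. Then $M_k^{\Omega_\varepsilon}\ge M_k^\Omega$. Let $S\subset\Omega_\varepsilon$ with $|S|=k+1$. If $S$ contains both $\lambda^*$ and $\lambda^*+\varepsilon$, the term of $\lambda^*$ in (2) has the factor $|\lambda^*+\varepsilon|/|\varepsilon|\to\infty$, and its other factors are fixed and positive. So $M_k^S\to0$. Otherwise $S$ is a $(k+1)$-subset $S_0$ of $\Omega$, or such a subset with $\lambda^*$ replaced by $\lambda^*+\varepsilon$, and by (2) $M_k^S\to M_k^{S_0}$. There are finitely many patterns, so $\max_SM_k^S\le\max_{S_0}M_k^{S_0}+o(1)$.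 The ratio for $\Omega_\varepsilon$ is thus at least the ratio for $\Omega$ minus $o(1)$.

*Proof of (ii): a point far away.* Let $|Y|=n$, $r=\max_{y\in Y}|y|$, and $X=Y\cup\{R\}$ with $R\to+\infty$.

**Step 1: $t_{k+1}(X)\ge(1-o(1))\,R\,t_k(Y)$.** The functional "coefficient of $z^k$" on $(\mathcal P_k,\|\cdot\|_Y)$ has norm $1/t_k(Y)$. By Hahn–Banach there is $\sigma\in\mathbb C^Y$ with $\sum_y|\sigma_y|=1/t_k(Y)$, $\sum_y\sigma_yy^j=0$ for $j<k$, and $\sum_y\sigma_yy^k=1$. Let $q$ be monic of degree $k+1$. Then $(q(u)-q(R))/(u-R)$ is a monic polynomial of degree $k$ in $u$, so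
$$1=\sum_y\sigma_y\frac{q(y)-q(R)}{y-R}\le\|q\|_X\left(\frac1{t_k(Y)(R-r)}+\Big|\sum_y\frac{\sigma_y}{y-R}\Big|\right).\tag{6}$$
Expanding $\frac1{y-R}=-\frac1R\sum_{j\ge0}(y/R)^j$, the terms with $j<k$ contribute nothing after summation against $\sigma$, so $\sum_y\sigma_y/(y-R)=O(R^{-k-1})$. Since $k\ge1$, this is $O(R^{-2})$, negligible against $1/R$. Hence $\|q\|_X\ge(1-o(1))Rt_k(Y)$.

**Step 2: subsets.** Let $S\subset X$ with $|S|=k+2$. If $R\notin S$, then $t_{k+1}(S)$ does not depend on $R$. If $S=T\cup\{R\}$, then dropping the term of $R$ in (4) gives $\Lambda(S)\ge\Lambda(T)/(R+r)$, so $t_{k+1}(S)\le(R+r)\,t_k(T)$. For large $R$, therefore, $\max_St_{k+1}(S)\le(R+r)\max_Tt_k(T)$.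

Together, $\kappa_{k+1}(X)\ge(1-o(1))\,\kappa_k(Y)$. Let $R\to\infty$ and take the supremum over $Y$. $\square$

## Iterating the lift: the lower bound $2(\sqrt2-1)\mu^\alpha$

**Step 1: the pairs reached from $(1,0)$.** Lemma 6 multiplies $n$ by $N$ and sends $k+1$ to $N(k+1)-1$. After $L$ applications from $(1,0)$ we get $\kappa(N^L,a_L-1)\ge\tau_N^L$ with $a_0=1$, $a_L=Na_{L-1}-1$, so
$$a_L=N^L-\frac{N^L-1}{N-1},\qquad b_L:=N^L-(a_L-1)=\frac{N^L-1}{N-1}+1 .$$
Here $b_L$ is the value of $n-k$ for this pair. For $L\ge1$ we have $a_L\ge N-1\ge2$, so its $k=a_L-1$ is at least $1$.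

**Step 2: all larger pairs.** Let $L\ge1$ and suppose $k+1\ge a_L$ and $n-k\ge b_L$. Lemma 7(ii), repeated, raises $k$ with $n-k=b_L$ fixed and gives $\kappa(k+b_L,k)\ge\tau_N^L$. Lemma 5 gives $\rho(k+b_L,k)\ge\tau_N^L$. Lemma 7(i), repeated, raises $n$. Hence
$$\rho(n,k)\ge\tau_N^L\qquad\text{if }k+1\ge a_L,\ n-k\ge b_L .\tag{7}$$

**Step 3: $N=3$, $L=2$.** Then $a_2=5$, $b_2=5$, and $\tau_3^2=(2/\sqrt3)^2=4/3$. So $\rho(n,k)\ge4/3>4/\pi$ whenever $k\ge4$ and $n\ge k+5$.

**Step 4: $N=4$.** Here $\tau_4=\frac12\cot\frac\pi8=\frac{1+\sqrt2}2=4^\alpha$, and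
$$a_L=\frac{2\cdot4^L+1}3,\qquad b_L=\frac{4^L+2}3 ,$$
both increasing in $L$. Given $(n,k)$, let $L\ge0$ be the largest integer with $a_L\le k+1$ and $b_L\le n-k$; it exists because $a_0=b_0=1$. By maximality one of two things holds. If $a_{L+1}>k+1$, then $4^{L+1}>\frac{3(k+1)-1}2\ge k+1$. If $b_{L+1}>n-k$, then $4^{L+1}>3(n-k)-2\ge n-k$. Either way $4^{L+1}>\mu$. By (7), or trivially from $\rho\ge1$ if $L=0$,
$$\rho(n,k)\ge\tau_4^L=\tau_4^{-1}\,(4^{L+1})^\alpha\ge\tau_4^{-1}\mu^\alpha=2(\sqrt2-1)\,\mu^\alpha .$$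
Since $\mu$ can be arbitrarily large, $\rho$ is unbounded. This is the lower half of Theorem 2. $\blacksquare$

## A random subset with determinantal weights: the upper bound $\sqrt\mu$

For an upper bound we must find one good $S$. Write $V(S)$ for the Vandermonde determinant of $S$, so $|V(S)|$ is the product of the distances between pairs. A natural first choice is the $(k+1)$-set $S$ that maximizes $|V(S)|$. For $\lambda\in\Omega\setminus S$, $|\ell_s(\lambda)|=|V((S\setminus s)\cup\{\lambda\})|/|V(S)|\le1$, and on $S$ the values of $\ell_s$ are $0$ and $1$. So if $q$ is optimal for $S$, then $\|q\|_\Omega\le\sum_s\|\ell_s\|_\Omega\,|q(s)|\le(k+1)M_k^S$, and $M_k^\Omega\le(k+1)M_k^S$. This argument ends at $k+1$: it adds up $k+1$ Lagrange polynomials by the triangle inequality, and the choice of $S$ uses nothing about the extremal problem on $\Omega$. The remedy is to take weights from the extremal problem, and to average over all $S$ with weight $|V(S)|^2$ instead of picking the maximal one.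 Cauchy–Binet then evaluates the average.

**Step 1: weights from the minimizer.** Let $M=M_k^\Omega$ and let $Q$ be a minimizer, $Q(0)=1$, $\|Q\|_\Omega=M$. By (1) the functional $q\mapsto q(0)$ on $(\mathcal P_k,\|\cdot\|_\Omega)$ has norm $1/M$. By Hahn–Banach there is $c\in\mathbb C^\Omega$ with $\sum_\lambda c_\lambda q(\lambda)=q(0)$ on $\mathcal P_k$ and $\sum_\lambda|c_\lambda|=1/M$. Then
$$1=\sum_\lambda c_\lambda Q(\lambda)\le\sum_\lambda|c_\lambda||Q(\lambda)|\le M\sum_\lambda|c_\lambda|=1 ,$$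
so equality holds throughout. Hence, on the support of $c$, $|Q(\lambda)|=M$ and $c_\lambda Q(\lambda)>0$. With $p_\lambda=M|c_\lambda|$, so that $\sum_\lambda p_\lambda=1$, this says $c_\lambda=p_\lambda\overline{Q(\lambda)}/M^2$. Testing on $q=z^j$,
$$\sum_\lambda p_\lambda\,\overline{Q(\lambda)}\,\lambda^j=0\qquad(j=1,\dots,k).\tag{8}$$

**Step 2: few points suffice.** By (8), $0$ is a convex combination of the vectors $(\overline{Q(\lambda)}\lambda^j)_{j=1}^k\in\mathbb C^k\cong\mathbb R^{2k}$ with $p_\lambda>0$. By Carathéodory we may replace $p$ by a probability vector, again called $p$, that satisfies (8) and is positive exactly on a set $E\subseteq\Omega$ with $|Q|=M$ on $E$ and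
$$\nu:=|E|\le\min(n,2k+1).$$

**Step 3: an inequality in mean square.** Put $c_\lambda=p_\lambda\overline{Q(\lambda)}/M^2$ for $\lambda\in E$. By (8), $\sum_Ec_\lambda\lambda^j=0$ for $1\le j\le k$, and $\sum_Ec_\lambda Q(\lambda)=\sum_Ep_\lambda=1$. Since $Q$ has constant term $1$, the left side equals $\sum_Ec_\lambda$, so $\sum_Ec_\lambda=1$. Hence $\sum_Ec_\lambda q(\lambda)=q(0)$ for all $q\in\mathcal P_k$. As $|c_\lambda|=p_\lambda/M$, Cauchy–Schwarz gives
$$|q(0)|\le\frac1M\sum_Ep_\lambda|q(\lambda)|\le\frac1M\Big(\sum_Ep_\lambda|q(\lambda)|^2\Big)^{1/2}\qquad(q\in\mathcal P_k).\tag{9}$$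
If $\nu\le k$, the polynomial $\prod_{\lambda\in E}(1-z/\lambda)$ would contradict (9). So $\nu\ge k+1$.

**Step 4: Gram determinants.** This step turns (9) into a statement about determinants. Let
$$H=\Big(\sum_Ep_\lambda\lambda^i\bar\lambda^j\Big)_{i,j=0}^k ,$$
and let $H_{00}$ be $H$ without row and column $0$. For $q(z)=\sum_ia_iz^i$ and $b_i=\bar a_i$ we have $b^*Hb=\sum_Ep_\lambda|q(\lambda)|^2$. This is positive for $q\ne0$, because $|E|\ge k+1$. So $H$ is positive definite.

Write $H=WW^*$ with $W_{i\lambda}=\sqrt{p_\lambda}\,\lambda^i$. By Cauchy–Binet,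
$$\sum_{S\subseteq E,\,|S|=k+1}|V(S)|^2\prod_{s\in S}p_s=\det H .$$
The same with rows $1,\dots,k$ only gives $\det H_{00}=\sum_T|\det(t^j)_{t\in T,\,1\le j\le k}|^2\prod_Tp_t$ over the $k$-subsets $T$ of $E$. The Vandermonde matrix of $T\cup\{0\}$ has the row $(1,0,\dots,0)$ for the point $0$; expanding along it, $|V(T\cup\{0\})|=|\det(t^j)_{t\in T,\,1\le j\le k}|$. Hence
$$\sum_{T\subseteq E,\,|T|=k}|V(T\cup\{0\})|^2\prod_{t\in T}p_t=\det H_{00}.$$

By Cramer's rule $\det H_{00}/\det H=(H^{-1})_{00}$. Consider the vector $b=H^{-1}e_0/(H^{-1})_{00}$. It has $b_0=1$ and $b^*Hb=1/(H^{-1})_{00}$. The corresponding polynomial has $q(0)=1$, and (9) gives $1\le M^{-2}b^*Hb$. Therefore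
$$\frac{\det H_{00}}{\det H}=(H^{-1})_{00}\le\frac1{M^2}.\tag{10}$$

**Step 5: averaging over $S$.** Choose $S\subseteq E$, $|S|=k+1$, with probability $\pi(S)=|V(S)|^2\prod_Sp_s/\det H$; these add up to $1$ by Step 4. By Lemma 4 and Cauchy–Schwarz,
$$\frac1{(M_k^S)^2}=\Big(\sum_{s\in S}\frac{|\ell_s(0)|}{\sqrt{p_s}}\sqrt{p_s}\Big)^2\le\sum_{s\in S}\frac{|\ell_s(0)|^2}{p_s}\cdot\sum_{s\in S}p_s\le\sum_{s\in S}\frac{|\ell_s(0)|^2}{p_s}.$$
Moreover $|\ell_s(0)|=\prod_{s'\ne s}\frac{|s'|}{|s-s'|}=|V((S\setminus s)\cup\{0\})|/|V(S)|$. In the expectation the factors $|V(S)|^2$ and $p_s$ cancel: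
$$\sum_S\frac{\pi(S)}{(M_k^S)^2}\le\frac1{\det H}\sum_S\sum_{s\in S}|V((S\setminus s)\cup\{0\})|^2\prod_{s'\in S\setminus s}p_{s'} .$$
Each $k$-set $T\subseteq E$ arises as $S\setminus s$ exactly $\nu-k$ times, once for each point of $E\setminus T$. By Step 4 and (10), the right side equals $(\nu-k)\det H_{00}/\det H\le(\nu-k)/M^2$. So some $S$ has $1/(M_k^S)^2\le(\nu-k)/M^2$, that is,
$$M_k^\Omega\le\sqrt{\nu-k}\;M_k^S,\qquad \nu-k\le\min(n-k,\,k+1)=\mu .$$
As $\Omega$ was arbitrary, $\rho(n,k)\le\sqrt\mu$. This completes the proof of Theorem 2. $\blacksquare$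

## Degree one: two vectors at an angle of at least $120^\circ$

For $k=1$ the bound just proved is $\sqrt2$ when $n\ge3$. Plane geometry gives the exact value $2/\sqrt3$.

**Step 1: rotate the extremal points.** Take $Q(\lambda)=1-c\lambda$, $M$, $p$, $E$ as in the previous section with $k=1$, so $2\le|E|\le3$. For $\lambda_i\in E$ put $z_i=Q(\lambda_i)/M$, so $|z_i|=1$, and $w_i=\bar z_i\lambda_i$, so $|w_i|=|\lambda_i|>0$. Condition (8) becomes $\sum_ip_iw_i=0$.

**Step 2: the rotation scales distances by the same factor, $|\lambda_i-\lambda_j|=M|w_i-w_j|$.** If $c\ne0$, then $\lambda_i=(1-Mz_i)/c$, and so $w_i=(\bar z_i-M)/c$. Both sides then equal $M|z_i-z_j|/|c|$. If $c=0$, then $Q=1$, $M=1$, $z_i=1$ and $w_i=\lambda_i$.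

**Step 3: a wide angle.** We look for two of the $w_i$ that point far apart. A combination of the $w_i$ with positive weights is $0$, so their directions lie in no open half-plane. So every cyclic gap between consecutive directions is at most $180^\circ$. There are at most three gaps and they sum to $360^\circ$, so the largest is at least $120^\circ$. Thus two of the vectors, $w_i$ and $w_j$, of lengths $a$ and $b$, form an angle $\theta\in[120^\circ,180^\circ]$, and
$$|w_i-w_j|^2=a^2+b^2-2ab\cos\theta\ge a^2+b^2+ab\ge\tfrac34(a+b)^2 ,$$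
the last step because $4(a^2+b^2+ab)-3(a+b)^2=(a-b)^2\ge0$.

**Step 4: the upper bound.** For $S=\{\lambda_i,\lambda_j\}$, Lemma 4 and Step 2 give
$$M_1^S=\frac{|\lambda_i-\lambda_j|}{|\lambda_i|+|\lambda_j|}=\frac{M|w_i-w_j|}{a+b}\ge\frac{\sqrt3}2\,M .$$
Hence $\rho(n,1)\le2/\sqrt3$.

**Step 5: the lower bound.** The cube roots of unity have $M_1^\Omega=1$, and each pair has $M_1^S=\sqrt3/2$, as computed with the roots of unity above. So $\rho(3,1)=2/\sqrt3$, and Lemma 7(i) gives $\rho(n,1)\ge2/\sqrt3$ for $n>3$. Finally $2/\sqrt3<1.16<4/\pi$. This proves Theorem 3. $\blacksquare$
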